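# Migrations under a delay: $m-1$ suffice exactly up to four machines

## 1. Schedules with a migration delay

We have $m$ identical parallel machines and $n$ independent jobs with processing times $p_1,\dots,p_n>0$, all available at time $0$, and a number $d\ge 0$, the migration delay.

**Definition (schedule, piece).** A schedule cuts each job into finitely many pieces of positive length and assigns to each piece a machine and a time interval of the same length. The pieces of job $j$ have total length $p_j$, no machine runs two pieces at once, and no job runs on two machines at once. The pieces of a job may lie on different machines.

*Example.* Take $m=2$ and three jobs of length $1$. Run job 1 on machine 1 during $[0,1]$, job 2 on machine 2 during $[\tfrac12,\tfrac32]$, and job 3 in two pieces: machine 2 during $[0,\tfrac12]$, machine 1 during $[1,\tfrac32]$.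

**Definition (migration, delay).** A job migrates when one of its pieces is on one machine and its next piece is on a different machine. If the earlier piece ends at time $t$, the next one may not start before $t+d$. Resuming a job on the same machine needs no delay. We call a schedule feasible if it respects all these delays.

*Example.* Above, job 3 migrates once. It stops at time $\tfrac12$ and restarts at time $1$, so the schedule is feasible if and only if $d\le\tfrac12$.

**Definition (makespan, optimal).** The makespan of a schedule is the time at which its last piece ends. A feasible schedule is optimal if no feasible schedule has smaller makespan.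

*Example.* For three unit jobs on two machines the optimal makespan is $\min\{2,\max\{\tfrac32,\,1+d\}\}$. Without migration, two jobs share a machine, so the makespan is at least $2$, and $2$ is attained. With a migration, some job spends time $1$ running and at least $d$ waiting, so the makespan is at least $1+d$; it is at least $\tfrac32$ because the total work is $3$. Conversely, let $C=\max\{\tfrac32,1+d\}$. Run job 3 on machine 2 during $[0,\tfrac12]$ and on machine 1 during $[C-\tfrac12,C]$. The gap is $C-1\ge d$, and there is room for job 1 on machine 1 during $[0,1]$ and for job 2 on machine 2 during $[\tfrac12,\tfrac32]$.

The estimate in this example holds in general. If a job has $r$ migrations in a feasible schedule of makespan $C$, then between the start of its first piece and the end of its last piece it runs for $p_j$ and pauses at least $d$ at each migration. Hence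
$$p_j+rd\le C. \tag{1}$$
A job that is present on $q$ distinct machines has at least $q-1$ migrations, so it satisfies $p_j+(q-1)d\le C$.

**Definition (time reversal).** For a schedule of makespan $C$, replace each interval $[a,b]$ by $[C-b,C-a]$. The gap between two consecutive pieces of a job keeps its length, so feasible schedules go to feasible schedules with the same migrations in reverse order.

*Example.* Reversing the schedule above puts job 3 on machine 1 during $[0,\tfrac12]$ and on machine 2 during $[1,\tfrac32]$.

Finally, a textbook fact. Every schedule has makespan at least
$$\Delta:=\max\Big\{\tfrac1m\sum_j p_j,\ p_{\max}\Big\},$$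
since $m$ machines do at most $mC$ work by time $C$ and no job runs in parallel with itself.

**McNaughton's rule.** For $d=0$ the makespan $\Delta$ is attained: lay the jobs one after another on a line, cut the line at $\Delta,2\Delta,\dots,(m-1)\Delta$, and give the $i$-th segment to machine $i$. Since $p_j\le\Delta$, each job is cut at most once. A cut job has a part of length $x$ at the end of machine $i$, in $[\Delta-x,\Delta]$, and a part of length $y$ at the start of machine $i+1$, in $[0,y]$. As $x+y\le\Delta$, these do not overlap in time.

*Example.* For three unit jobs on two machines, $\Delta=\tfrac32$. Job 1 and the first half of job 2 go to machine 1; the second half of job 2, followed by job 3, goes to machine 2. Job 2 runs during $[0,\tfrac12]$ on machine 2 and during $[1,\tfrac32]$ on machine 1.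

## 2. The $m-1$ conjecture and the threshold at four machines

McNaughton's rule makes at most $m-1$ cuts, hence at most $m-1$ migrations. Does this count survive a positive delay?

**Conjecture.** For every instance ($m$, $p_1,\dots,p_n$, $d$) there is a schedule that is optimal, subject to the delay, and has at most $m-1$ migrations in total, counted over all jobs.

The conjecture is taken from "Preemptive Scheduling on Identical Machines Subject to Migration Delay", http://cgi.csc.liv.ac.uk/~ctag/seminars/200506/alexey-scheduling.pdf. Two known facts are quoted with it: for two machines one migration suffices, and for three machines two migrations suffice. We shall prove both along the way. The answer is that the conjecture is false, and we can say exactly for which $m$.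

**Theorem A.** For every $m\ge5$ there is an instance whose optimal makespan is $\Delta$, which has an optimal schedule with exactly $m$ migrations, and in which every optimal schedule has at least $m$ migrations, made by at least $m$ different jobs. The smallest case is $m=5$, $d=24$, with jobs $19,19,34,34,34,8,8,8,8,8$ and optimal makespan $36$.

**Theorem B.** Let $m\le4$, with arbitrary jobs and $d\ge0$. Every feasible schedule of makespan $C$ can be replaced by one of makespan $\le C$ with at most $m-1$ migrations.

So the conjecture holds if and only if $m\le4$. (For $m\le 4$ one also needs that an optimal schedule exists; Section 9 proves it.) Theorem A also refutes the weaker statement that some optimal schedule has at most $m-1$ migrating jobs.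

## 3. One machine, two machines, zero delay

With one machine nothing can migrate. With $d=0$, McNaughton's rule gives at most $m-1$ migrations for every $m$. Now take $m=2$ and $d$ arbitrary.

Let $\sigma$ be a feasible schedule of makespan $C$ on two machines. By (1), a job with $p_j>C-d$ never migrates in $\sigma$; leave it on its machine. Let $c_1,c_2$ be the amounts of work that $\sigma$ does on the two machines for the other jobs, those with $p_j\le C-d$. Lay these other jobs on the line $[0,c_1+c_2]$ and cut at $c_1$. At most one job is cut, into a part of length $x$ for machine 1 and a part of length $y$ for machine 2. Run it on machine 2 during $[0,y]$ and on machine 1 during $[C-x,C]$. The gap is $C-x-y=C-p_j\ge d$. All remaining jobs belong to one machine, and each machine has total load at most $C$, as in $\sigma$. So they fit into the remaining time, preempted if necessary but without changing machine. We have one migration at most.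

Three things made this work: jobs too long to migrate are left alone, the loads of $\sigma$ are copied, and the two parts of the cut job are pushed to opposite ends of the time axis. We now do this for any number of machines.

## 4. Wrap-around with a delay

Fix a feasible schedule $\sigma$ of makespan $C$ on $m$ machines. Let $\mathcal J=\{j:p_j\le C-d\}$. By (1) the other jobs never migrate in $\sigma$. We call them *fixed* and leave each on its machine. Let $c_i$ be the amount of $\mathcal J$-work that $\sigma$ does on machine $i$. Then $c_i$ plus the fixed load of machine $i$ is at most $C$. A machine with $c_i=0$ just runs its fixed jobs one after another, and we ignore it from now on. Let $k\le m$ machines remain, indexed so that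
$$0<c_1\le c_2\le\dots\le c_k ,\qquad T:=\sum_{i=1}^k c_i=\sum_{j\in\mathcal J}p_j .$$

**Definition (breakpoints, admissible).** Order the $k$ machines as $\pi_1,\dots,\pi_k$ and order the jobs of $\mathcal J$. Lay the jobs consecutively on $[0,T]$. The breakpoints are $s_i=c_{\pi_1}+\dots+c_{\pi_i}$ for $1\le i\le k-1$; put also $s_0=0$, $s_k=T$. Machine $\pi_i$ receives what lies in $[s_{i-1},s_i]$. A job *contains* a breakpoint if the breakpoint lies in the open interval occupied by the job, and $r_j$ is the number of breakpoints that job $j$ contains. The pair of orders is *admissible* if
$$p_j+r_jd\le C\qquad\text{for all } j\in\mathcal J. \tag{2}$$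

Since $p_j\le C-d$ on $\mathcal J$, condition (2) is automatic for jobs with $r_j\le1$.

*Example.* Let $\mathcal J$ consist of jobs of lengths $2,2,1$, with loads $c=(1,2,2)$. In machine order $(1,2,3)$ and job order $2,2,1$ the jobs occupy $[0,2],[2,4],[4,5]$ and the breakpoints are $1,3$. The first two jobs contain one breakpoint each, the last none, so the orders are admissible. In job order $1,2,2$ the breakpoint $1$ falls on a job boundary, so no job contains it, and likewise for $3$.

**Lemma 1.** An admissible pair of orders yields a schedule of makespan $\le C$ with $\sum_j r_j\le k-1$ migrations.

*Proof.* *Placing the cut jobs.* Let a job $j$ with $r=r_j\ge1$ occupy $\pi_i,\dots,\pi_{i+r}$, with part $x$ on $\pi_i$ and part $y$ on $\pi_{i+r}$. Run it on $\pi_{i+r}$ during $[0,y]$. Then run it on $\pi_{i+r-1},\dots,\pi_{i+1}$ in this order, each part starting exactly $d$ after the previous one ends. Finally run it on $\pi_i$ during $[C-x,C]$. Before this last part, the job has run for $p_j-x$ and paused $r-1$ times for $d$, so it stopped at time $p_j-x+(r-1)d$. The last delay is respected because $p_j-x+(r-1)d+d\le C-x$, which is (2).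

*No two of these parts collide.* Consider a machine $\pi_i$. If one job contains both $s_{i-1}$ and $s_i$, then it fills the whole segment $[s_{i-1},s_i]$, and $\pi_i$ has no other $\mathcal J$-work. Otherwise $\pi_i$ carries at most one part placed at the beginning, of the job that contains $s_{i-1}$, and at most one part placed at the end, of the job that contains $s_i$. These are different jobs, and their parts $[0,y]$ and $[C-x,C]$ on $\pi_i$ satisfy $x+y\le c_{\pi_i}\le C$, so they do not overlap.

*Filling up.* All remaining jobs of $\pi_i$, namely the $\mathcal J$-jobs with $r_j=0$ and the fixed jobs, run only on $\pi_i$. Run them one after another through the remaining time of $[0,C]$, interrupting a job where it meets an occupied interval. There is enough time because the load is at most $C$.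

Job $j$ migrates $r_j$ times. Each breakpoint is contained in at most one job, so $\sum_j r_j\le k-1$. $\square$

For $k\le2$ there is at most one breakpoint, so every order is admissible. This is the computation of Section 3.

## 5. Four jobs of length 3 that no order can wrap

The natural hope is that for suitable orders condition (2) always holds. A job that contains two breakpoints must satisfy $p_j+2d\le C$, and this can fail although $p_j+d\le C$. Here is an instance where no order avoids it.

*Example.* Let $m=4$, $d=4$, with jobs $8,8,8,3,3,3,3$. The total work is $36$, so $\Delta=9$. The following schedule has makespan $9$:

| machine | contents |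
|---|---|
| 1 | a job of length $8$ in $[0,8]$, then $J_1$ in $[8,9]$ |
| 2 | a job of length $8$ in $[0,8]$, then $J_2$ in $[8,9]$ |
| 3 | $J_3$ in $[0,1]$, then a job of length $8$ in $[1,9]$ |
| 4 | $J_1$ in $[0,2]$, $J_2$ in $[2,4]$, $W$ in $[4,7]$, $J_3$ in $[7,9]$ |

The gaps are $8-2=6$, $8-4=4$ and $7-1=6$, all at least $d=4$. So the optimal makespan is $9$.

In any optimal schedule there is no idle time, since $36=4\cdot9$. The jobs of length $8$ exceed $C-d=5$, so they are fixed, on three different machines because $16>9$. Hence the loads are always $1,1,1,9$, with $\mathcal J$ the four jobs of length $3$. These occupy $[0,3],[3,6],[6,9],[9,12]$ in any job order. According to whether the load $9$ comes first, second, third or fourth, the breakpoints are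
$$\{9,10,11\},\quad\{1,10,11\},\quad\{1,2,11\},\quad\{1,2,3\}.$$
In each case one job contains two breakpoints ($10,11$ or $1,2$), and $3+2d=11>9$. No order is admissible.

This is exactly where plain wrap-around stops. The optimal schedule above still has only $3=m-1$ migrations, but its shape is different: the three migrating jobs form a star, joining machine 4 to machines 1, 2 and 3. A star has its own obstruction, which sits at its center.

**Crowding inequality.** Suppose that in a feasible schedule of makespan $C$ two jobs $J,J'$ each migrate exactly once, both run before their migration on the same machine $w$, and $J$ finishes there before $J'$ does. If $y$ is the amount of $J$ on $w$, then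
$$y\le C-d-p_{J'}. \tag{3}$$

*Proof.* Let $f'$ be the time at which $J'$ finishes on $w$, and let $y'$ be the amount of $J'$ on $w$. By time $f'$, machine $w$ has processed both amounts, so $f'\ge y+y'$. The rest of $J'$ has length $p_{J'}-y'$ and starts no earlier than $f'+d$. So $C\ge f'+d+p_{J'}-y'\ge y+d+p_{J'}$. $\square$

In the example the right side of (3) is $9-4-3=2$, and $J_1,J_2$ have parts of exactly $2$ on machine 4: the inequality holds with equality. With three jobs at the center, two of them go in the same direction in time (both leave the center or both arrive there). If all three had parts longer than $C-d-p$ on the center, the star would be impossible. To refute the conjecture we look for an instance in which $m-1$ migrations force such a crowded center, while one more migration relieves it.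

## 6. A crowded center on five or more machines

Let $m\ge5$ and $b=m-3\ge2$. The instance $I_b$ has $d=12b$ and the following jobs:

* $b$ long jobs of length $10b-1$ and three long jobs of length $17b$, so $m=b+3$ long jobs;
* $2b+1$ short jobs of length $4b$.

The total work is
$$b(10b-1)+51b+(2b+1)4b=18b^2+54b=18b(b+3)=18b\cdot m ,$$
and every job is shorter than $18b$. So $\Delta=18b$. Write $C=18b$; then $C-d=6b$, and for a short job $C-d-4b=2b$ is the bound in (3). For $m=5$ this is $b=2$, $d=24$, with jobs $19,19,34,34,34,8,8,8,8,8$ and $C=36$.

The roles of the numbers are these. The long jobs stay put and leave three machines with little room, $b$ units each, and $b$ machines with more room, $8b+1$ units each. Modulo the short length $4b$ these rooms are $b$ and $1$, and $3\cdot b+b\cdot1=4b$. So no proper subset of machines has room for whole short jobs only, and in a tree the split sizes are determined. The three nearly full machines will be the leaves around the center.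

### 6.1 Fewer than $m$ migrations cannot reach makespan $18b$

Consider a schedule of makespan $C=18b$. Since the total work is $mC$, there is no idle time.

**Step 1: long jobs.** We determine the room left for short jobs. Long jobs have length at least $10b-1>6b=C-d$, so by (1) they never migrate. Two long jobs have total length at least $20b-2>18b$, because $b\ge2$. So each of the $m$ machines has exactly one of the $m$ long jobs. There are $b$ *big* machines with exactly $c=18b-(10b-1)=8b+1$ units of short work, and three *tiny* machines with exactly $c=b$ units.

**Step 2: short jobs.** We turn the migrations into a graph. Since $4b+2d=28b>C$, (1) shows that a short job migrates at most once. So it is either whole on one machine, or on exactly two machines, with a first part on one and a second part on the other.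

**Definition (migration graph).** Let $G$ be the multigraph on the $m$ machines whose edges are the migrating short jobs, each joining its two machines.

*Example.* In Section 5 the same construction with the jobs of length $3$ gives the star with center 4 and edges $J_1,J_2,J_3$; the job $W$ gives no edge.

The number of migrations, the number of migrating jobs and the number of edges of $G$ are equal. For a set $X$ of machines with $j$ tiny and $g$ big members, put $\mathrm{val}(X)=jb+g$. Then
$$\sum_{x\in X}c_x=jb+g(8b+1)\equiv\mathrm{val}(X)\pmod{4b}, \tag{4}$$
and for $X\ne\emptyset$ we have $0<\mathrm{val}(X)\le3b+b=4b$, with $\mathrm{val}(X)=4b$ only if $X$ is the set $V$ of all machines.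

*Example.* For $b=2$, one tiny and one big machine have $\mathrm{val}=3$ and room $2+17=19\equiv3\pmod 8$.

**Step 3: $G$ is connected.** This gives $m-1$ edges at least. If $X$ is the vertex set of a component, then the short work on $X$ consists of complete short jobs, so its amount is a multiple of $4b$. By (4), $4b\mid\mathrm{val}(X)$, hence $\mathrm{val}(X)=4b$ and $X=V$.

It remains to exclude exactly $m-1$ edges. Suppose that $G$ has at most $m-1$ edges. Being connected, $G$ is a tree.

**Step 4: the tree determines all part sizes.** We compute how much of each migrating job lies on each side. Let $w$ be a machine, $X$ the vertex set of a component of $G-w$, and $J$ the one job that joins $w$ to $X$. Every other short job lies entirely inside $X$ or entirely outside $X$. So the part of $J$ on $X$ has length congruent to $\sum_{x\in X}c_x\equiv\mathrm{val}(X)$ modulo $4b$. Both this length and $\mathrm{val}(X)$ lie strictly between $0$ and $4b$ (for the latter, $X\ne V$). So they are equal, and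
$$\text{the part of } J \text{ on } w \text{ has length } 4b-\mathrm{val}(X). \tag{5}$$

**Step 5: tiny machines are leaves.** This will put three separate branches around one big machine. Let $u$ be tiny and let $X_1,\dots,X_r$ be the components of $G-u$; since $G$ is connected with more than one vertex, $r\ge1$. Their values add up to $\mathrm{val}(V)-\mathrm{val}(\{u\})=4b-b=3b$. By (5), the parts of migrating jobs on $u$ have total length
$$\sum_{i=1}^r\big(4b-\mathrm{val}(X_i)\big)=4br-3b=4b(r-1)+b ,$$
which must be at most $c_u=b$. So $r=1$.

**Step 6: the crowded center.** We find three long parts on one machine. Let $P$ be the path in $G$ joining two of the tiny machines, and let $w$ be the first vertex of $P$ on the path from the third tiny machine to $P$. If $w$ were one of the first two tiny machines, it would have one edge on $P$ and another edge toward the third, so it would not be a leaf. If $w$ were the third one, that machine would be an inner vertex of $P$, again not a leaf. So $w$ is big, and the three tiny machines lie in three different components $X_1,X_2,X_3$ of $G-w$. Each $X_i$ contains exactly one tiny machine and at most $b-1$ big ones, since $w$ itself is big and not in $X_i$. So $\mathrm{val}(X_i)\le b+(b-1)=2b-1$, and by (5) the three jobs joining $w$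 to $X_1,X_2,X_3$ have parts of length at least $2b+1$ on $w$.

For two of these three jobs, the parts on $w$ are both first parts or both second parts. Reversing time if necessary, assume that they are first parts. By (3), the one that finishes first on $w$ has a part of length at most $C-d-4b=2b$ there. This contradicts $2b+1$.

So $G$ has at least $m$ edges: every schedule of makespan $18b$ has at least $m$ migrations, made by at least $m$ different jobs.

### 6.2 A schedule with makespan $18b$ and $m$ migrations

With $m$ edges the graph contains a cycle, and (5) no longer controls the jobs on the cycle. We use this freedom. Name the big machines $v_1,\dots,v_b$ and the tiny ones $u_1,u_2,u_3$. The migrating short jobs are $A,k_1,k_2,k_3,B_1,\dots,B_{b-1}$, which are $b+3=m$ jobs: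

| job | first piece | second piece | gap |
|---|---|---|---|
| $A$ | $v_1:[0,2b]$ | $v_2:[16b,18b]$ | $14b$ |
| $k_1$ | $v_1:[2b,5b]$ | $u_1:[17b,18b]$ | $12b$ |
| $k_2$ | $u_2:[0,b]$ | $v_1:[15b-1,18b-1]$ | $14b-1$ |
| $k_3$ | $u_3:[0,b]$ | $v_2:[13b,16b]$ | $12b$ |
| $B_i$, $1\le i\le b-1$ | $[0,4b-i]$ on $v_{i+2}$ if $i\le b-2$, on $v_2$ if $i=b-1$ | $[18b-i,18b]$ on $v_1$ if $i=1$, on $v_{i+1}$ if $i\ge2$ | $14b$ |

Each of these jobs has total length $4b$ and migrates once, between different machines, and each gap is at least $d=12b$. Machine by machine, the free time is as follows.

* On $v_1$: $A$ in $[0,2b]$, $k_1$ in $[2b,5b]$, $k_2$ in $[15b-1,18b-1]$, $B_1$ in $[18b-1,18b]$. Free: $[5b,15b-1]$, of length $10b-1$, for a long job.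
* On $v_2$: $B_{b-1}$ in $[0,3b+1]$, $k_3$ in $[13b,16b]$, $A$ in $[16b,18b]$. Free: $[3b+1,13b]$, of length $10b-1$, for a long job.
* On $v_k$, $3\le k\le b$: $B_{k-2}$ in $[0,4b-k+2]$ and $B_{k-1}$ in $[18b-k+1,18b]$. Free: $[4b-k+2,18b-k+1]$, of length $14b-1=(10b-1)+4b$, for a long job and one whole short job.
* On $u_1$: free $[0,17b]$. On $u_2$ and $u_3$: free $[b,18b]$. Each takes a long job of length $17b$.

The long jobs are all placed, and so are the short ones: $b+3$ migrating and $b-2$ whole, together $2b+1$. The makespan is $18b=\Delta$, so the schedule is optimal, and it has exactly $m$ migrations. Together with Section 6.1 this proves Theorem A. $\blacksquare$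

For $m=5$ ($b=2$, $d=24$) the schedule reads:

| machine | contents |
|---|---|
| $v_1$ | $A\,[0,4]$, $k_1\,[4,10]$, long $[10,29]$, $k_2\,[29,35]$, $B_1\,[35,36]$ |
| $v_2$ | $B_1\,[0,7]$, long $[7,26]$, $k_3\,[26,32]$, $A\,[32,36]$ |
| $u_1$ | long $[0,34]$, $k_1\,[34,36]$ |
| $u_2$ | $k_2\,[0,2]$, long $[2,36]$ |
| $u_3$ | $k_3\,[0,2]$, long $[2,36]$ |

Here $A$ and $B_1$ form a double edge between $v_1$ and $v_2$. On $v_1$ the two first parts are those of $A$ and $k_1$. The part of $A$ has length $4=2b$, exactly what (3) allows; this is possible because $A$ lies on the cycle.

**Remark (why not $b=1$).** For $b=1$, $m=4$, the same recipe gives $d=12$ with jobs $9,17,17,17,4,4,4$. The argument of Section 6.1 applies, since two long jobs now have total length at least $9+17>18$: at makespan $18$ the graph would have to be connected and not a tree, so it would need at least $4$ edges. There are only three short jobs, so no schedule of makespan $18$ exists, and the instance says nothing against the conjecture. By Theorem B no instance with four machines does.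

## 7. Subset sums that avoid an interval, and three machines

We turn to Theorem B, in the setting of Section 4: a schedule $\sigma$ of makespan $C$, the set $\mathcal J$, loads $0<c_1\le\dots\le c_k$ with $k\le m\le4$. We construct a schedule of makespan $\le C$ with at most $k-1$ migrations; for $k=0$ there is nothing to do, and $k\le2$ was done after Lemma 1. Usually we find an admissible order. The idea is to place a job boundary between two consecutive breakpoints, so that no job contains both. Such a boundary exists if some set of jobs has its sum in a suitable interval. If no set does, this is strong information about the job sizes.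

**Lemma 2.** Let $\alpha>0$ and $\beta\ge2\alpha$, and suppose that no sub-collection of a finite collection of positive numbers has its sum in $[\alpha,\beta]$. Then each number is $<\alpha$ ("small") or $>\beta$ ("large"), and the small ones have total $<\alpha$.

*Proof.* The first claim follows from sub-collections with one element. If the small numbers had total at least $\alpha$, add them one at a time. The first partial sum that is $\ge\alpha$ is less than $\alpha+\alpha\le\beta$, so it lies in $[\alpha,\beta]$, a contradiction. $\square$

*Example.* For the numbers $3,3,3,3$ of Section 5 the subset sums are $0,3,6,9,12$. With $\alpha=1$ and $\beta=2$ the hypothesis holds; all numbers are large.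

**Three machines, $k=3$.** *First attempt: a boundary between the breakpoints.* Suppose that some $Q\subseteq\mathcal J$ has sum in $[c_a,c_a+c_x]$ with $a\ne x$. Use the machine order that starts with $a,x$, and place the jobs of $Q$ first. Then $s_1=c_a$, $s_2=c_a+c_x$, and a job boundary lies in $[s_1,s_2]$. No job contains both breakpoints, so all $r_j\le1$ and the order is admissible.

*If this fails.* Then no subset sum lies in $[c_1,c_1+c_3]\cup[c_3,c_3+c_2]$, which is the interval $[c_1,c_2+c_3]$. By Lemma 2, applicable because $c_2+c_3\ge2c_1$, the small jobs have total $<c_1$ and the large ones exceed $c_2+c_3$. Since $T>c_1$ there is a large job, and since $T\le2(c_2+c_3)$ there is only one; call it $G$. It exceeds the sum of any two of the $c_i$, so in $\sigma$ it is on three machines, and (1) gives $G+2d\le C$. Use machine order $(2,3,1)$ with $G$ first. The breakpoints are $c_2$ and $c_2+c_3$. $G$ contains both, the other jobs contain none, and the order is admissible. This settles $k=3$.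

The second half shows the pattern of what follows: if a job is forced to contain many breakpoints, we look back at $\sigma$ to see that it can afford the delays.

## 8. Four machines

Let $k=4$, and let $K$ denote a largest job of $\mathcal J$ and also its length.

**Definition (heavy).** A job of $\mathcal J$ is heavy if $p>C-2d$. By (1) a heavy job migrates at most once in $\sigma$, so it is on at most two machines.

*Example.* In Section 5, $C-2d=1$, so the jobs of length $3$ are heavy.

A heavy job may contain at most one breakpoint in an admissible order; a non-heavy job may always contain two. We split according to the size of $K$ and whether it is heavy: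

1. $K\le c_3$;
2. $K>c_3$ and $K$ is not heavy;
3. $K$ is heavy and $c_3<K\le c_4$;
4. $K$ is heavy and $K>c_4$.

**Case 1: $K\le c_3$.** We separate the breakpoints by the two largest loads. Use machine order $(1,3,4,2)$ and any job order. The breakpoints are $c_1$, $c_1+c_3$, $c_1+c_3+c_4$. A job that contains two of them would be longer than $c_3$ or longer than $c_4\ge c_3$. So all $r_j\le1$, and the order is admissible.

**Case 2: $K>c_3$ and $K\le C-2d$.** Here every job can afford two breakpoints, so we only have to avoid three. Use machine order $(2,3,4,1)$ with $K$ first. As $K>c_3\ge c_2=s_1$, the job $K$ contains $s_1$. If $K>c_2+c_3+c_4=s_3$, then $K$ exceeds the sum of any three loads. So $K$ is on four machines in $\sigma$ and $K+3d\le C$; it contains all three breakpoints, the other jobs none, and the order is admissible. If $K\le s_3$, then $K$ contains at most $s_1,s_2$ and every other job at most $s_2,s_3$. Every job has $p\le K\le C-2d$, so the order is admissible.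

**Case 3: $K$ heavy and $c_3<K\le c_4$.** This case contains the example of Section 5, so an admissible order need not exist.

*(3.1) Orders with the largest load in third place.* Consider machine orders $(a,x,4,b)$ with $\{a,x,b\}=\{1,2,3\}$. Then $s_3-s_2=c_4\ge K$, so no job contains both $s_2$ and $s_3$. If some $Q\subseteq\mathcal J$ has sum in $[c_a,c_a+c_x]=[s_1,s_2]$, place $Q$ first; then no job contains both $s_1$ and $s_2$, so all $r_j\le 1$ and the order is admissible. Otherwise, taking $(a,x)=(1,3)$ and $(3,2)$ as for $k=3$, no subset sum lies in $[c_1,c_2+c_3]$. By Lemma 2 the small jobs have total $<c_1$ and the large ones exceed $c_2+c_3$. Assume this from now on.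

*(3.2) Some large job $R$ is not heavy.* We let $R$ take two breakpoints. Use machine order $(1,2,4,3)$ with $R$ first. Since $R>c_2+c_3\ge c_1+c_2=s_2$, it contains $s_1$ and $s_2$. Since $R\le K\le c_4<s_3$, it does not contain $s_3$. The other jobs contain at most $s_3$. As $R+2d\le C$, the order is admissible.

*(3.3) All large jobs are heavy: finding the star.* We show that $\sigma$ contains a star centered at machine 4. For each $u\in\{1,2,3\}$, machine $u$ carries part of some large job $J_u$, because the small jobs have total $<c_1\le c_u$. The job $J_u$ is on at most two machines, and it is longer than any sum of two of $c_1,c_2,c_3$. So it is on machine 4 as well, hence on exactly the machines $u$ and $4$, and it migrates exactly once. Therefore $J_1,J_2,J_3$ are distinct. Let $y_u$ and $x_u\le c_u$ be the amounts of $J_u$ on machines $4$ and $u$ in $\sigma$, so $x_u+y_u=p_u$, where $p_u$ is the length of $J_u$.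

*(3.4) Rebuilding the star with full leaves.* We use a schedule that is not a wrap-around and rely on the fact that $\sigma$ already managed the center. In the new schedule, $J_u$ has $c_u$ units on machine $u$, which is possible since $p_u>c_2+c_3\ge c_u$. It has $p_u-c_u\le p_u-x_u=y_u$ units on machine $4$. All other $\mathcal J$-jobs are wholly on machine $4$. The load of machine $u$ is $c_u$ for $u\le3$, so that of machine $4$ is $T-c_1-c_2-c_3=c_4$, as before. Thus the center carries no more of each $J_u$ than it did in $\sigma$.

Let $E\subseteq\{1,2,3\}$ be the set of those $u$ for which $J_u$ runs first on machine $4$ in $\sigma$, and let $f_u$ be the time at which it finishes there; these times are distinct. Run the parts of $J_u$, $u\in E$, on machine $4$ consecutively from time $0$, in order of increasing $f_u$, and run $J_u$ on machine $u$ during $[C-c_u,C]$. Let $f'_u$ be the new time at which $J_u$ finishes on machine $4$. Then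
$$f'_u+c_u=\sum_{w\in E,\,f_w<f_u}(p_w-c_w)+(p_u-c_u)+c_u\ \le\sum_{w\in E,\,f_w<f_u}y_w+y_u+x_u\ \le\ f_u+x_u\ \le\ C-d. \tag{6}$$
The first inequality uses $p_w-c_w\le y_w$ and $p_u=y_u+x_u$. The second holds because by time $f_u$ machine $4$ has done all of this work $y_w$ and $y_u$ in $\sigma$. The third holds because in $\sigma$ the job $J_u$ restarts on machine $u$ no earlier than $f_u+d$ and has $x_u$ units left. By (6), $C-c_u\ge f'_u+d$, so the delay is respected.

For $u\in\{1,2,3\}\setminus E$, the job $J_u$ runs first on machine $u$ in $\sigma$ and then on machine $4$. Do the same in reversed time: pack the parts of these jobs on machine $4$ against time $C$, with the later a job starts on machine $4$ in $\sigma$, the closer to $C$; run $J_u$ on machine $u$ during $[0,c_u]$. Inequality (6) for the reversed schedule shows that the delays are respected.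

The early block and the late block on machine $4$ do not overlap, since their total length is at most $c_4\le C$. Each other job, whole or fixed, belongs to one machine and is run there in the remaining time, which suffices because the load is at most $C$. The resulting schedule has $3=k-1$ migrations and makespan $\le C$.

**Case 4: $K$ heavy and $K>c_4$.** In $\sigma$ the job $K$ is on at most two machines, and on more than one since $K>c_4$. So it is on exactly two, and $K\le c_3+c_4$. Put
$$s=c_3+c_4-K,\qquad 0\le s<c_3,$$
and let $\mathcal J'=\mathcal J\setminus\{K\}$, with total $T'=T-K=s+c_1+c_2$. (The number $s$ has no index; $s_1,s_2,s_3$ are the breakpoints of the order under discussion.)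

*(4.1) Putting $K$ first.* We obtain a first forbidden interval for subset sums. Use machine order $(3,4,2,1)$, so $s_1=c_3$, $s_2=c_3+c_4$, $s_3=c_3+c_4+c_2$, and job order $K$, then $Q\subseteq\mathcal J'$, then the rest. $K$ contains only $s_1$, because $c_3\le c_4<K\le s_2$. If $Q$ has sum in $[s,s+c_2]$, then after $Q$ there is a job boundary in $[K+s,K+s+c_2]=[s_2,s_3]$. So no job contains both $s_2$ and $s_3$, all $r_j\le1$, and the order is admissible. Hence assume that no subset of $\mathcal J'$ has sum in $[s,s+c_2]$. Taking complements in $\mathcal J'$, no subset sum lies in $[T'-s-c_2,T'-s]=[c_1,c_1+c_2]$. The empty set has sum $0\notin[s,s+c_2]$, so $s>0$.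

*(4.2) Claim: either an admissible order exists, or $\mathcal J'$ consists of one job $G>s+c_2$ and of jobs that are each $<c_1$ and have total $<c_1$.* We combine forbidden intervals until Lemma 2 applies.

Suppose first that $s\le c_1+c_2$. Put $\ell=\min(s,c_1)$ and $h=\max(s,c_1)$. The two forbidden intervals $[s,s+c_2]$ and $[c_1,c_1+c_2]$ meet, since $s\le c_1+c_2$ and $c_1\le c_2\le s+c_2$. So no subset sum of $\mathcal J'$ lies in $[\ell,h+c_2]$. Here $\ell>0$, and $h+c_2\ge2\ell$ because $h\ge\ell$ and $c_2\ge c_1\ge\ell$. By Lemma 2 the small jobs are each $<\ell\le c_1$ and have total $<\ell\le c_1$; the large ones exceed $h+c_2\ge s+c_2$. Since $\ell<T'=\ell+h+c_2\le2(h+c_2)$, there is exactly one large job.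

Now suppose that $s>c_1+c_2$. Use machine order $(1,3,4,2)$, so $s_1=c_1$, $s_2=c_1+c_3$, $s_3=c_1+c_3+c_4$, and job order $Q$, $K$, rest, where $Q\subseteq\mathcal J'$ has sum $z\in[c_1,c_1+s]$. We check the three groups.

* $K$ occupies $[z,z+K]$ with $z\ge s_1$ and $z+K\le c_1+s+K=c_1+c_3+c_4=s_3$. So it contains at most $s_2$.
* The jobs of $Q$ lie in $[0,z]$ with $z\le c_1+s<c_1+c_3=s_2$. So they contain at most $s_1$.
* The rest lies to the right of $z+K>c_1+c_4\ge s_2$. So these jobs contain at most $s_3$.

All $r_j\le1$, so the order is admissible. The same check with machine order $(2,3,4,1)$, where $c_2$ replaces $c_1$ throughout, gives an admissible order if $z\in[c_2,c_2+s]$. If no admissible order arises in this way, then no subset sum of $\mathcal J'$ lies in $[c_1,c_1+s]\cup[c_2,c_2+s]$, which equals $[c_1,c_2+s]$ because $c_2<s<c_1+s$. As $c_2+s\ge2c_1$, Lemma 2 says that the small jobs are each $<c_1$ and have total $<c_1$, and that the large ones exceed $c_2+s$. Since $c_1<T'=s+c_1+c_2<2(c_2+s)$, there is exactly one large job. This proves the claim.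

*(4.3) $G$ is not heavy.* We let $G$ take two breakpoints. Use machine order $(3,4,2,1)$ and job order $K$, $G$, rest. As in (4.1), $K$ contains only $s_1$. The job $G$ occupies the open interval $(K,K+G)$. We have $s_1=c_3<K=s_2-s<s_2$, using $s>0$, and $K+G>K+s+c_2=s_2+c_2=s_3$. So $G$ contains exactly $s_2$ and $s_3$, and the rest contain no breakpoint. Since $G+2d\le C$, the order is admissible.

*(4.4) $G$ is heavy.* We read off a good machine order from $\sigma$. Both $K$ and $G$ are on at most two machines in $\sigma$. Each of the four machines carries part of $K$ or of $G$, because the other jobs have total $<c_1$. So $K$ is on exactly a pair $\{i,j\}$ of machines and $G$ on the complementary pair $\{l,h\}$, whence $K\le c_i+c_j$ and $G\le c_l+c_h$. Use machine order $(i,j,l,h)$ with $K$ first and $G$ last. Then $K$ lies in $[0,s_2]$ and contains at most $s_1$, while $G$ lies in $[s_2,T]$ and contains at most $s_3$. Each small job has length $<c_1$, and consecutive breakpoints are at least $c_1$ apart, so it contains at most one breakpoint. The order is admissible.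

In every case we have a schedule of makespan $\le C$ with at most $k-1\le m-1$ migrations. This proves Theorem B. $\blacksquare$

## 9. The minimum makespan is attained for $m\le4$

Theorem B improves a given schedule. To deduce the conjecture for $m\le4$ we also need an optimal schedule to exist. (For Theorem A existence was explicit.)

**Step 1: few pieces.** We bound the number of pieces in the schedules constructed for Theorem B. On each machine, the parts of migrating jobs have prescribed places; there are at most three of them, and they leave at most two free intervals: one, if they are packed at the two ends of $[0,C]$, or two, if there is a single part in the middle, as in the proof of Lemma 1. The other jobs run one after another through the free time, so at most one of them is interrupted, giving at most $n+1$ pieces. (A machine with $c_i=0$ has at most $n$ pieces.) So every constructed schedule has at most $N:=m(n+4)$ pieces.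

**Step 2: finitely many polyhedra.** We fix the combinatorial type: the number of pieces, at most $N$; the job and machine of each piece; the order of the pieces on each machine; and the order of the pieces of each job. There are finitely many types. Consider only types in which the jobs change machine at most $m-1$ times in total. For a given type, take as variables the start times $t_q\ge0$ and lengths $\ell_q\ge0$ of the pieces, and the bound $C$. Feasibility means $t_q+\ell_q\le C$ for each piece; $t_q+\ell_q\le t_{q'}$ for consecutive pieces on a machine, and for consecutive pieces of a job on the same machine; $t_q+\ell_q+d\le t_{q'}$ for consecutive pieces of a job on different machines; and $\sum\ell_q=p_j$ over the pieces of each job $j$. These are finitely many non-strict linear conditions, so they define a closed polyhedron. On it $C\ge0$, and a linear function that is bounded below on a nonempty polyhedron attains its minimum there.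

**Step 3: zero-length pieces are harmless.** We allowed $\ell_q=0$, so we must be able to delete such pieces. Let $q$ have length zero, and let $q^-$, $q^+$ be its neighbors in the same job. If $q^-$ and $q^+$ are on different machines, then at least one of the steps $q^-\to q$ and $q\to q^+$ changes machine, so the gap between $q^-$ and $q^+$ is at least $d$. If they are on the same machine, no delay is needed. Deleting an entry from a sequence of machines does not increase its number of changes, so the number of migrations does not increase. The order on the machine of $q$ stays valid. If $q$ is the first or last piece of its job, deletion is trivially harmless.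

**Step 4: conclusion.** By Steps 2 and 3, among the finitely many types there is a smallest attained value $C_0$, realized by a feasible schedule with at most $m-1$ migrations. By Theorem B and Step 1, every feasible schedule of some makespan $C$ gives a schedule of one of these types with makespan $\le C$. So $C_0\le C$. Hence $C_0$ is the optimal makespan, attained by a schedule with at most $m-1$ migrations. The conjecture holds for $m\le4$, and by Theorem A it fails for every $m\ge5$. $\blacksquare$
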